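\title{Lov\'asz--Saks--Schrijver ideals of complete graphs need not be radical}

\begin{abstract}
The Lov\'asz--Saks--Schrijver ideal $\mathrm L_{\mathbb K}(K_n,d)$ of the complete graph is generated by the equations which say that $n$ vectors in $\mathbb K^d$ are pairwise orthogonal. We disprove the conjecture that this ideal is always radical in characteristic $0$: the ideal $\mathrm L_{\mathbb K}(K_{15},19)$ is not radical over any field of characteristic $0$. For every $d\ge 19$ there is a threshold $n^*(d)=\frac d2+O(\sqrt d)$ such that the ideal is radical exactly for $n\le n^*(d)$. The nilpotent element comes from the quadrics through $n$ general points of a projective space, in a range where they cut out the points but do not generate all cubics through them.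
\end{abstract}

\section{Pairwise orthogonal vectors}

Let $\mathbb K$ be a field, $G$ a simple undirected graph on $[n]=\{1,\dots,n\}$, and $d\ge1$ an integer. The \emph{Lov\'asz--Saks--Schrijver ideal} $\mathrm L_{\mathbb K}(G,d)$ is the ideal of the polynomial ring $\mathbb K[x_{i,k}:1\le i\le n,\ 1\le k\le d]$ generated by the quadrics
\[
g_{i,j}=\sum_{k=1}^d x_{i,k}x_{j,k},\qquad \{i,j\}\text{ an edge of }G .
\]
Write $v_i=(x_{i,1},\dots,x_{i,d})$ and let $\langle\cdot,\cdot\rangle$ be the standard bilinear form, so that $g_{i,j}=\langle v_i,v_j\rangle$. The zero set of $\mathrm L_{\mathbb K}(G,d)$ consists of the assignments of a vector to each vertex in which adjacent vertices receive orthogonal vectors. Over an algebraically closed field, the Nullstellensatz says that the ideal is radical if and only if every polynomial vanishing on this set is a combination of the $g_{i,j}$. We consider the complete graph $K_n$, that is, $n$ pairwise orthogonal vectors, and put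
\[
A(n,d)=\mathbb K[x]/\mathrm L_{\mathbb K}(K_n,d).
\]
The ideal is radical if and only if $A(n,d)$ is \emph{reduced}, meaning that it has no nonzero nilpotent element.

The two ends of the range of $d$ are easy. For $d=1$ the ideal is generated by the squarefree monomials $x_{i,1}x_{j,1}$ and is radical. For $d\ge 2n-3$ there is so much room that the generators have pairwise coprime squarefree initial terms, and the ideal is radical again (Theorem~\ref{thm:B}(iii) below). It is natural to guess that nothing goes wrong in between, and this is the conjecture stated in \cite{LSS}: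
\begin{quote}
the ideal $\mathrm L_{\mathbb K}(K_n,d)$ is radical for every $n$ and every $d$, at least when $\operatorname{char}\mathbb K=0$.
\end{quote}
We show that the conjecture is false over every field of characteristic $0$.

\begin{theorem}\label{thm:A}
Let $\operatorname{char}\mathbb K=0$, and let $m\ge6$ and $n$ be integers with
\[
\frac{m(m+1)}3<n\le\frac{m(m-1)}2 .
\]
Then $\mathrm L_{\mathbb K}(K_n,\,2(n-m)+1)$ is not radical. In particular, $\mathrm L_{\mathbb K}(K_{15},19)$ is not radical.
\end{theorem}

The inequality $\frac{m(m+1)}3<\frac{m(m-1)}2$ is equivalent to $m>5$, so the range is empty for $m\le5$. For $m=6$ it reads $14<n\le15$, which gives $n=15$ and $d=19$.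

\begin{theorem}\label{thm:B}
Let $\operatorname{char}\mathbb K=0$.
\begin{enumerate}
\item[(i)] If $\mathrm L_{\mathbb K}(K_n,d)$ is not radical, then $\mathrm L_{\mathbb K}(K_{n+1},d)$ and $\mathrm L_{\mathbb K}(K_{n+1},d+1)$ are not radical.
\item[(ii)] For every $d\ge19$ and every $n\ge\frac d2+\sqrt d+4$, the ideal $\mathrm L_{\mathbb K}(K_n,d)$ is not radical.
\item[(iii)] If $d\ge2n-3$, then $\mathrm L_{\mathbb K}(K_n,d)$ is radical. This part holds over any field.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:threshold}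
Let $\operatorname{char}\mathbb K=0$. For each $d\ge19$ there is a number $n^*(d)$ such that $\mathrm L_{\mathbb K}(K_n,d)$ is radical exactly for $n\le n^*(d)$, and
\[
\Big\lfloor\frac{d+3}2\Big\rfloor\le n^*(d)<\frac d2+\sqrt d+4 .
\]
Thus $n^*(d)=\frac d2+O(\sqrt d)$.
\end{corollary}

The remaining cases, such as $4\le d\le18$ with $n>(d+3)/2$, are not settled here.

\subsection*{The idea}
For $d=1$ the ring $A(n,1)=\mathbb K[t_1,\dots,t_n]/(t_jt_k:j<k)$ describes the $n$ coordinate axes, and its ideal is generated by the quadrics through the $n$ coordinate points of $\mathbb P^{n-1}$. A similar picture appears for every odd $d=2w+1$. A subspace is \emph{isotropic} if the form vanishes on it, and any $n$ vectors in an isotropic subspace are pairwise orthogonal. Near the tuples that span an isotropic subspace of dimension $w$, we split off free variables from $A(n,d)$ and localize. What remains is a ring $F[t_1,\dots,t_m]/J_F$, where $m=n-w$ and $J_F$ is generated by the quadrics through $n$ points of $\mathbb P^{m-1}$: the $m$ coordinate points and $w$ points with indeterminate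 coordinates (Section~\ref{sec:chart}). The more points there are, the fewer quadrics pass through them. In the range of Theorem~\ref{thm:A} there are still enough quadrics to generate all forms of high degree through the points, but too few to generate all cubics. A missing cubic is a nilpotent element. Section~\ref{sec:points} shows this on fifteen explicit points, and Section~\ref{sec:general} transfers it to general points. Sections~\ref{sec:moves} and~\ref{sec:threshold} prove Theorem~\ref{thm:B} and Corollary~\ref{cor:threshold}.

\subsection*{Conventions}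
Rings are commutative with $1$. The degree $r$ part of a graded ring or ideal $R$ is $R_r$, and $\mathbf e_1,\dots,\mathbf e_m$ is the standard basis of $\mathbb K^m$. Subrings and localizations of reduced rings are reduced. If $B\neq0$ and $C$ are $\mathbb K$-algebras, then $C\to B\otimes_{\mathbb K}C$ is injective, because $1$ is part of a $\mathbb K$-basis of $B$. We adjoin a square root twice, and use the following fact.

\begin{lemma}\label{lem:sqrt}
Let $R$ be a reduced ring in which $2$ and $\theta$ are units. Then $R'=R[\rho]/(\rho^2-\theta)$ is reduced.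
\end{lemma}

\begin{proof}
The ring $R'$ is a free $R$-module with basis $1,\rho$, and $\rho\mapsto-\rho$ is an automorphism. If $a+b\rho$ is nilpotent, then so is $a-b\rho$, hence so are $2a$ and $(2b\rho)^2=4\theta b^2$. These two elements lie in $R$, so they vanish, and $a=b=0$.
\end{proof}

\section{Quadrics through points}\label{sec:points}

In this section and the next two, all fields have characteristic $0$. Vectors $P_1,\dots,P_n\in F^m$ \emph{impose independent conditions on quadrics} if the evaluation map $F[t_1,\dots,t_m]_2\to F^n$, $f\mapsto(f(P_1),\dots,f(P_n))$, is surjective. The quadrics vanishing at all $P_i$ then form a space of dimension $\binom{m+1}2-n$.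

\subsection*{The points $\mathbf e_a+\mathbf e_b$}
We want a configuration with about as many quadrics as variables, for which the ideal of the quadrics can be computed by hand. Let $m\ge3$, $S=\mathbb K[y_1,\dots,y_m]$, $s=y_1+\dots+y_m$, and
\[
p_{ab}=\mathbf e_a+\mathbf e_b\quad(1\le a<b\le m),\qquad f_a=y_a(s-2y_a)=-y_a^2+\sum_{b\ne a}y_ay_b\quad(1\le a\le m).
\]
The monomial $y_ay_b$ takes the value $1$ at $p_{ab}$ and $0$ at the other points. So the $\binom m2$ points $p_{ab}$ impose independent conditions on quadrics, and the quadrics through them form a space of dimension $\binom{m+1}2-\binom m2=m$. Each $f_a$ vanishes at each point, since there $s=2$ and $y_a\in\{0,1\}$. The $f_a$ are linearly independent, since $y_a^2$ occurs only in $f_a$. Hence $f_1,\dots,f_m$ is a basis of the quadrics through the points.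

For $H\subseteq[m]$ put $y_H=\prod_{a\in H}y_a$, and let $\equiv$ denote congruence modulo $(f_1,\dots,f_m)$. The relation $f_a$ says $2y_a^2\equiv sy_a$, so $2y_ay_H\equiv sy_H$ for $a\in H$. Expanding $2sy_H=\sum_a2y_ay_H$ gives
\begin{equation}\label{eq:key}
(2-|H|)\,s\,y_H\equiv2\sum_{a\notin H}y_{H\cup\{a\}} .
\end{equation}
For $|H|\ne2$, multiplication by $s$ therefore pushes $y_H$ to larger subsets, and there is no subset larger than $[m]$.

\begin{lemma}\label{lem:cube}
Modulo $(f_1,\dots,f_m)$ the following hold.
\begin{enumerate}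
\item[(i)] A monomial of degree $r\ge1$ whose set of variables is $H$ is congruent to $(s/2)^{r-|H|}y_H$.
\item[(ii)] If $|H|\ge3$, then $s^{\,m+1-|H|}y_H\equiv0$.
\item[(iii)] For $r\ge2$, the space $S_r$ is spanned by the elements $s^{r-2}y_ay_b$ with $a<b$ and $s^{r-|H|}y_H$ with $3\le|H|\le r$. For $r\ge m+1$ the elements $s^{r-2}y_ay_b$ suffice.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Replace $y_a^2$ by $(s/2)y_a$ until the monomial is squarefree.

(ii) Use descending induction on $|H|$. For $H=[m]$ the right side of \eqref{eq:key} is empty, and $2-m\ne0$ in $\mathbb K$, so $sy_H\equiv0$. For $3\le|H|<m$, multiply \eqref{eq:key} by $s^{m-|H|}$. Each term on the right is congruent to $0$ by induction, and $2-|H|\neq0$ in $\mathbb K$.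

(iii) By (i), $S_r$ is spanned by the $s^{r-|H|}y_H$ with $1\le|H|\le r$. The terms with $H=\{a\}$ are not needed, because $r-1\ge1$ and \eqref{eq:key} gives $sy_a\equiv2\sum_{b\ne a}y_ay_b$. If $r\ge m+1$, the terms with $|H|\ge3$ are congruent to $0$ by (ii).
\end{proof}

\begin{example}[fifteen points, six quadrics]\label{ex:six}
Let $m=6$ and $J=(f_1,\dots,f_6)$. The cubic $y_1y_2y_3$ vanishes at all fifteen points, since each has only two nonzero coordinates. It is nilpotent modulo $J$. Indeed, \eqref{eq:key} reads
\[
s\,y_H\equiv-2\sum_{a\notin H}y_{H\cup\{a\}},\qquad s\,y_H\equiv-\sum_{a\notin H}y_{H\cup\{a\}},\qquad s\,y_H\equiv-\tfrac23\,y_{[6]},\qquad s\,y_{[6]}\equiv0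
\]
for $|H|=3,4,5,6$, so $s^4y_1y_2y_3\in J$, and $(y_1y_2y_3)^3\equiv(s/2)^6y_1y_2y_3\equiv0$.

But $y_1y_2y_3\notin J$. The space $J_3$ is spanned by the $36$ products $y_af_b$, and $\dim S_3=\binom83=56$, so $\dim(S/J)_3\ge20$. Permutations of the variables preserve $J$, so if $y_1y_2y_3$ were in $J$, then all $y_H$ with $|H|=3$ would be. By Lemma~\ref{lem:cube}(iii), $(S/J)_3$ would be spanned by the $15$ elements $sy_ay_b$, and $15<20$. Thus $J$ is not radical. For $m=5$ the same count gives only $\dim(S/J)_3\ge35-25=10$, which is the number of points, and there is no contradiction.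
\end{example}

The example used a bound in high degree and a count in degree $3$. The next lemma isolates these two ingredients.

\begin{lemma}\label{lem:criterion}
Let $F$ be a field of characteristic $0$, $S=F[t_1,\dots,t_m]$, and $P_1,\dots,P_n\in F^m$. Let $J\subset S$ be the ideal generated by the quadrics vanishing at all $P_i$. Assume:
\begin{enumerate}
\item[(a)] the $P_i$ impose independent conditions on quadrics;
\item[(b)] $\dim_F(S/J)_r\le n$ for all sufficiently large $r$;
\item[(c)] $n>\frac{m(m+1)}3$ and $m\ge2$.
\end{enumerate}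
Then $S/J$ is not reduced.
\end{lemma}

\begin{proof}
Let $I_r$ be the kernel of the evaluation map $S_r\to F^n$. The sum $I=\bigoplus_rI_r$ is an ideal containing $J$. By (a) each $P_i$ is nonzero, and $F$ is infinite, so there is a linear form $\ell$ with $\ell(P_i)\ne0$ for all $i$. The products $\ell^{r-2}f$ with $f\in S_2$ show that $S_r\to F^n$ is surjective for $r\ge2$. Hence $\dim(S/I)_r=n$ for $r\ge2$, and (b) gives $J_r=I_r$ for all large $r$.

Put $c=\dim J_2=\binom{m+1}2-n$. The space $J_3$ is spanned by the products of $m$ variables with $c$ quadrics, so $\dim J_3\le mc$, while $\dim I_3=\binom{m+2}3-n$. Since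
\[
m\binom{m+1}2-\binom{m+2}3=m(m+1)\,\frac{3m-(m+2)}6=\frac{(m-1)m(m+1)}3 ,
\]
we have
\[
\dim I_3-mc=(m-1)n-\frac{(m-1)m(m+1)}3>0
\]
by (c). Choose $f\in I_3\setminus J_3$. Then $f\notin J$, but $f^N\in I_{3N}=J_{3N}$ for large $N$.
\end{proof}

\begin{remark}
Conditions (b) and (c) pull in opposite directions, and neither can be dropped. The coordinate points $\mathbf e_1,\dots,\mathbf e_m$, $m\ge2$, satisfy (a) and (b) but not (c), and $J=(t_jt_k:j<k)$ is radical. The $\binom{m+1}2$ points $\mathbf e_a$ and $\mathbf e_a+\mathbf e_b$, $m\geq2$, satisfy (a) and (c): a quadric vanishing at the $\mathbf e_a$ has no squares, and its value at $\mathbf e_a+\mathbf e_b$ is then the coefficient of $t_at_b$. Here $J=0$ is radical. The upper bound $n\le\binom m2$ in Theorem~\ref{thm:A} says that $c\ge m$, and it lets us choose the points among the $p_{ab}$.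
\end{remark}

\begin{lemma}\label{lem:special}
Let $m\ge3$ and $m\le n\le\binom m2$. There are vectors $P^0_1,\dots,P^0_{n-m}\in\mathbb K^m$ such that the $n$ vectors $\mathbf e_1,\dots,\mathbf e_m,P^0_1,\dots,P^0_{n-m}$ satisfy conditions \emph{(a)} and \emph{(b)} of Lemma~\ref{lem:criterion}, the latter for all $r\ge m+1$.
\end{lemma}

\begin{proof}
For distinct $a,b,c$ we have $(\mathbf e_a+\mathbf e_b)+(\mathbf e_a+\mathbf e_c)-(\mathbf e_b+\mathbf e_c)=2\mathbf e_a$, so the $p_{ab}$ span $\mathbb K^m$. Choose a basis of $\mathbb K^m$ among them and enlarge it to a set $\Gamma$ of $n$ of the points $p_{ab}$. The monomials $y_ay_b$ show that $\Gamma$ satisfies (a). The ideal $J$ generated by the quadrics through $\Gamma$ contains $f_1,\dots,f_m$ and the monomials $y_ay_b$ with $p_{ab}\notin\Gamma$. By Lemma~\ref{lem:cube}(iii), for $r\ge m+1$ the space $(S/J)_r$ is spanned by the $n$ elements $s^{r-2}y_ay_b$ with $p_{ab}\in\Gamma$. This is (b). Both conditions are preserved by an invertible linear map of $\mathbb K^m$. Apply the map that carries the chosen basis to $\mathbf e_1,\dots,\mathbf e_m$.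
\end{proof}

\section{A chart near a maximal isotropic subspace}\label{sec:chart}

Let $w\ge1$, $m\ge2$, $n=w+m$, $d=2w+1$, and assume that $\mathbb K$ contains an element $\iota$ with $\iota^2=-1$. The ring $A(n,d)$ has $nd$ variables and $\binom n2$ relations. Our aim is to find an open set on which most relations become coordinates and can be eliminated.

Isotropic subspaces are visible in hyperbolic coordinates. For a vector $x\in\mathbb K^d$ substitute
\[
x_k=a_k+\tfrac12b_k,\qquad x_{w+k}=\iota\,(a_k-\tfrac12b_k)\quad(1\le k\le w),\qquad x_d=\tau .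
\]
This is an invertible linear change of coordinates, and $x_kx'_k+x_{w+k}x'_{w+k}=a_kb'_k+b_ka'_k$. So a vector is a triple $(a,b,\tau)$ of two row vectors of length $w$ and a scalar, and
\begin{equation}\label{eq:form}
\langle(a,b,\tau),(a',b',\tau')\rangle=a\cdot b'+b\cdot a'+\tau\tau' ,
\end{equation}
where the dot is the standard product on $\mathbb K^w$. We make this substitution in all $n$ vectors. Write them as
\[
v_i=(a_i,b_i,\tau_i)\quad(1\le i\le w),\qquad z_j=v_{w+j}=(a'_j,b'_j,\tau'_j)\quad(1\le j\le m),
\]
let $a$ and $b$ be the $w\times w$ matrices with rows $a_i$ and $b_i$, and put $\Delta=\det a$. Where $\Delta$ is invertible, the first components of $v_1,\dots,v_w$ form a basis, and subtracting a combination of the $v_i$ from $z_j$ kills its first component. By \eqref{eq:form}, the product of two vectors with zero first component is just the product of their last coordinates. This is the reason for taking $d$ odd; even $d$ is reached in Section~\ref{sec:moves}.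

\begin{proposition}\label{prop:chart}
Let $\alpha_{ji},q_i,t_j$ $(1\le i\le w,\ 1\le j\le m)$ be indeterminates and
\[
C=\mathbb K[\alpha,q,t]\Big/\Big(t_jt_k-\sum_{i=1}^wq_i\alpha_{ji}\alpha_{ki}\ :\ 1\le j<k\le m\Big).
\]
Then $A(n,d)_\Delta\cong B\otimes_{\mathbb K}C$ for a nonzero $\mathbb K$-algebra $B$.
\end{proposition}

\begin{proof}
Let $R_0=\mathbb K[a,\Delta^{-1}]$ and $T=R_0[b,\tau,a',b',\tau']$, so that $A(n,d)_\Delta$ is the quotient of $T$ by the products of distinct vectors. We change variables in $T$ by the following rule: if $X$ is a column of indeterminates over a ring $R$, and $Y=UX+u$ with $U$ an invertible matrix and $u$ a column over $R$, then $R[X]=R[Y]$ and the entries of $Y$ are indeterminates over $R$. At each step $R$ is generated over $R_0$ by the variables that are not replaced.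
\begin{enumerate}
\item[(1)] For each $j$ put $h_{ij}=\langle v_i,z_j\rangle=a_i\cdot b'_j+b_i\cdot a'_j+\tau_i\tau'_j$. The column $(h_{ij})_i$ is $a\,b_j'^{\,T}$ plus terms free of $b'$. Replace $b'_j$ by $(h_{ij})_i$.
\item[(2)] Replace $b$ by $\gamma=b\,a^T$, with entries $\gamma_{ik}=b_i\cdot a_k$. Then $\langle v_i,v_k\rangle=\gamma_{ik}+\gamma_{ki}+\tau_i\tau_k$.
\item[(3)] For $i<k$ keep $\omega_{ik}=\gamma_{ik}$ and replace $\gamma_{ki}$ by $g_{ik}=\langle v_i,v_k\rangle$. Replace $\gamma_{ii}$ by $q_i=\langle v_i,v_i\rangle=2\gamma_{ii}+\tau_i^2$.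
\item[(4)] Replace $a'_j$ by the row $(\alpha_{j1},\dots,\alpha_{jw})=a'_j\,a^{-1}$, so that $a'_j=\sum_i\alpha_{ji}a_i$.
\item[(5)] Replace $\tau'_j$ by $t_j=\tau'_j-\sum_i\alpha_{ji}\tau_i$.
\end{enumerate}
Now $T=R_0[\tau,\omega,g,h,\alpha,q,t]$ is a polynomial ring over $R_0$, and the relations $g_{ik}$ and $h_{ij}$ are among the variables. It remains to express $\langle z_j,z_k\rangle$. The vector $z'_j=z_j-\sum_i\alpha_{ji}v_i$ has first component $0$ and last coordinate $t_j$, so $\langle z'_j,z'_k\rangle=t_jt_k$. Expanding,
\begin{equation}\label{eq:expand}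
t_jt_k=\langle z_j,z_k\rangle-\sum_i\alpha_{ji}h_{ik}-\sum_i\alpha_{ki}h_{ij}+\sum_{i,l}\alpha_{ji}\alpha_{kl}\langle v_i,v_l\rangle .
\end{equation}
Modulo the ideal $(g,h)$, only the terms with $i=l$ survive in the last sum, so $\langle z_j,z_k\rangle\equiv t_jt_k-\sum_iq_i\alpha_{ji}\alpha_{ki}$. Therefore $A(n,d)_\Delta$ is the quotient of $R_0[\tau,\omega][\alpha,q,t]$ by the relations of $C$, and $B=R_0[\tau,\omega]$.
\end{proof}

The relations of $C$ are linear in $q$, with coefficients depending on $\alpha$. To eliminate $q$ we invert the nonzero polynomials in $\alpha$. Let $F=\mathbb K(\alpha)$, $S_F=F[t_1,\dots,t_m]$, and $C_F=C\otimes_{\mathbb K[\alpha]}F$, a localization of $C$. Let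
\[
P_i=(\alpha_{1i},\dots,\alpha_{mi})\in F^m\quad(1\le i\le w),\qquad M=(\alpha_{ji}\alpha_{ki})_{\{j,k\},\,i},
\]
so that $M$ is the $\binom m2\times w$ matrix of values of the monomials $t_jt_k$, $j<k$, at the points $P_i$. Let $J_F\subset S_F$ be the ideal generated by the quadrics vanishing at the $n$ vectors $\mathbf e_1,\dots,\mathbf e_m,P_1,\dots,P_w$.

\begin{lemma}\label{lem:eliminate}
If $M$ has rank $w$ over $F$, then $C_F\cong S_F/J_F$.
\end{lemma}

\begin{proof}
Let $\mathbf t$ be the column of the monomials $t_jt_k$, $j<k$. The relations of $C_F=F[q,t]/(\cdots)$ are the entries of $\mathbf t-Mq$. Choose an invertible matrix $U$ over $F$ such that the first $w$ rows of $UM$ form the identity matrix and the other rows vanish. The entries of $U\mathbf t-UMq$ generate the same ideal. The first $w$ of them express $q_1,\dots,q_w$ as quadratic forms in $t$, and the others are $\lambda\mathbf t$, where $\lambda$ runs through a basis of the left kernel of $M$. A quadric vanishes at $\mathbf e_1,\dots,\mathbf e_m$ if and only if it has the form $\lambda\mathbf t$, and $\lambda\mathbf t$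 takes the value $(\lambda M)_i$ at $P_i$. So the remaining relations form a basis of $(J_F)_2$.
\end{proof}

\begin{remark}
The $n$ points correspond to the $n$ vectors. Fix values of $\alpha$ with $\operatorname{rank}M=w$, so that on the zero set $q$ is determined by $t$. There $\langle v_i,v_i\rangle=q_i$, and \eqref{eq:expand} with $j=k$ gives $\langle z_j,z_j\rangle=t_j^2-\sum_iq_i\alpha_{ji}^2$. On the line $t=\lambda\mathbf e_j$ we have $q=0$, and only $z_j$ has nonzero square $\lambda^2$. On the line $t=\lambda P_i$ we have $q_i=\lambda^2$ and $q_l=0$ for $l\ne i$, and only $v_i$ has nonzero square. At $t=0$, where the lines meet, all $n$ vectors have square $0$ and span an isotropic subspace $U$. Its dimension is $w$: at least $w$ since $\Delta\ne0$, and at most $w$ since $U\subseteq U^\perp$ forces $2\dim U\le d$.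
\end{remark}

\section{General points and the proof of Theorem~\ref{thm:A}}\label{sec:general}

Let $m,n$ be as in Theorem~\ref{thm:A}, and put $w=n-m$. Since $n>\frac{m(m+1)}3>m$, we have $w\ge1$. Lemmas~\ref{lem:criterion} and~\ref{lem:special} give special values $\alpha^0$ of $\alpha$ for which the ideal of quadrics is not radical. This is not yet enough: a reduced ring can have a nonreduced special fiber, as $\mathbb K[\alpha,t]/(t^2-\alpha)$ does at $\alpha=0$. We need the statement over $F=\mathbb K(\alpha)$, because $C_F$ is a localization of $C$. What does pass from $\alpha^0$ to $\alpha$ are the hypotheses of Lemma~\ref{lem:criterion}: (a) and (b) are lower bounds for ranks of matrices, and a minor that is nonzero at $\alpha^0$ is a nonzero polynomial.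

\begin{proposition}\label{prop:general}
The matrix $M$ has rank $w$ over $F$, and $S_F/J_F$ is not reduced.
\end{proposition}

\begin{proof}
Let $P_i^0=(\alpha^0_{1i},\dots,\alpha^0_{mi})$ be the vectors of Lemma~\ref{lem:special}, and let $J_0\subset\mathbb K[t]$ be generated by the quadrics vanishing at the $\mathbf e_j$ and the $P_i^0$.

\emph{Condition (a).} Consider the matrix of values of the monomials $t_j^2$ and $t_jt_k$ (rows) at the points $\mathbf e_j$ and $P_i$ (columns). It has the block form
\[
\begin{pmatrix}I_m&*\\0&M\end{pmatrix},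
\]
so its rank is $m+\operatorname{rank}M$, and condition (a) is equivalent to $\operatorname{rank}M=w$. The same holds at $\alpha^0$. By Lemma~\ref{lem:special}, $M(\alpha^0)$ has rank $w$, so there is a set $W$ of $w$ pairs such that the submatrix $M_W$ of $M$ with rows in $W$ has determinant $\mu\in\mathbb K[\alpha]$ with $\mu(\alpha^0)\ne0$. Then $\mu\ne0$, the matrix $M$ has rank $w$ over $F$, and (a) holds over $F$. Both $(J_F)_2$ and $(J_0)_2$ have dimension $c=\binom{m+1}2-n=\binom m2-w$.

\emph{A basis that specializes to a basis.} For a pair $\pi=\{j,k\}$ write $t^\pi=t_jt_k$ and let $M_\pi$ be the row of $M$ with index $\pi$. For each of the $c$ pairs $\pi\notin W$ put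
\[
Q_\pi=\mu\,t^\pi-\sum_{\sigma\in W}\big(M_\pi\operatorname{adj}(M_W)\big)_\sigma\,t^\sigma\in\mathbb K[\alpha][t].
\]
It has no squares, and its row of values at $P_1,\dots,P_w$ is $\mu M_\pi-M_\pi\operatorname{adj}(M_W)M_W=0$, an identity in $\mathbb K[\alpha]$. So $Q_\pi\in(J_F)_2$, and its specialization $Q_\pi^0$ at $\alpha^0$ lies in $(J_0)_2$. The monomial $t^\pi$ occurs only in $Q_\pi$, with coefficient $\mu$, and $\mu(\alpha^0)\ne0$. Hence the $Q_\pi$ are a basis of $(J_F)_2$ and the $Q^0_\pi$ are a basis of $(J_0)_2$.

\emph{Condition (b).} Fix $r\ge m+1$. Let $N_r$ be the matrix over $\mathbb K[\alpha]$ whose rows are the coefficient vectors of the products of the $Q_\pi$ with the monomials of degree $r-2$ in $t$. Then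
\[
\dim_F(J_F)_r=\operatorname{rank}_FN_r\ge\operatorname{rank}_{\mathbb K}N_r(\alpha^0)=\dim_{\mathbb K}(J_0)_r ,
\]
and therefore $\dim_F(S_F/J_F)_r\le\dim_{\mathbb K}(\mathbb K[t]/J_0)_r\le n$.

Condition (c) is a hypothesis of Theorem~\ref{thm:A}. Lemma~\ref{lem:criterion} applies over $F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $d=2w+1$ and suppose that $A(n,d)$ is reduced. If $-1$ is not a square in $\mathbb K$, then $\mathbb K'=\mathbb K[\rho]/(\rho^2+1)$ is a field, and the ring $A(n,d)$ formed over $\mathbb K'$ is $A(n,d)[\rho]/(\rho^2+1)$, which is reduced by Lemma~\ref{lem:sqrt}. So we may assume that $\iota\in\mathbb K$. The localization $A(n,d)_\Delta$ is reduced. By Proposition~\ref{prop:chart} it contains $C$ as a subring, so $C$ and its localization $C_F$ are reduced. By Lemma~\ref{lem:eliminate} and Proposition~\ref{prop:general}, $C_F\cong S_F/J_F$ is not reduced. This is a contradiction.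
\end{proof}

\begin{remark}
The characteristic enters in two ways. We divided by $2$ throughout, and in Lemma~\ref{lem:cube}(ii) we divided by $|H|-2$ for $3\le|H|\le m$. In characteristic $p$ with $3\le p\le m-2$ that statement is false: for $|H|=p+2$ the vector $\sum_{a\in H}\mathbf e_a$ has $s=2$, so it is a further common zero of $f_1,\dots,f_m$, and $s^{m+1-|H|}y_H$ does not vanish there.
\end{remark}

\section{Adding a vector}\label{sec:moves}

We prove Theorem~\ref{thm:B}(i). A new vector can be set to zero, which keeps $d$. Or it can be taken with nonzero square, and then the other vectors lie in its orthogonal complement, which has one dimension less.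

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
\emph{From $(n,d)$ to $(n+1,d)$.} The inclusion of variables gives a map $A(n,d)\to A(n+1,d)$. Setting $v_{n+1}=0$ kills the relations $g_{i,n+1}$ and fixes the others, so it gives a map $A(n+1,d)\to A(n,d)$. The composite is the identity. Hence $A(n,d)$ is a subring of $A(n+1,d)$, and a nonzero nilpotent element of $A(n,d)$ is one of $A(n+1,d)$.

\emph{From $(n,d)$ to $(n+1,d+1)$.} Suppose that $A(n+1,d+1)$ is reduced; we show that $A(n,d)$ is. Write the vectors as $v_0=(\xi,\eta)$ and $v_j=(z_j,\tau_j)$, $1\le j\le n$, where $\xi$ and $z_j$ are columns of length $d$ and $\eta,\tau_j$ are scalars. Let $D=\mathbb K[\xi,\eta^{\pm1}]$. Once $\eta$ is inverted, the relation $\langle v_0,v_j\rangle=0$ eliminates $\tau_j=-\eta^{-1}\,\xi\cdot z_j$. Then $\langle v_j,v_k\rangle=z_j\cdot z_k+\eta^{-2}(\xi\cdot z_j)(\xi\cdot z_k)$, and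
\[
A':=A(n+1,d+1)_\eta\cong D[z_1,\dots,z_n]\big/\big(z_j^T\,\Phi\,z_k:\ j<k\big),\qquad\Phi=I+\eta^{-2}\xi\xi^T .
\]
This is $A(n,d)$ with the standard form replaced by $\Phi$. To return to the standard form we write $\Phi$ as the square of a symmetric matrix $N=I+\beta\xi\xi^T$. Since $N^2=I+(2\beta+\beta^2\,\xi\cdot\xi)\,\xi\xi^T$, we must solve $2\beta+\beta^2\,\xi\cdot\xi=\eta^{-2}$. Multiplying by $\xi\cdot\xi$ and adding $1$ gives $(1+\beta\,\xi\cdot\xi)^2=\eta^{-2}\theta$ with $\theta=\eta^2+\xi\cdot\xi=\langle v_0,v_0\rangle$. So we need a square root of $\theta$.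

Let $E$ be obtained from $D$ by inverting $\theta$, adjoining $\rho$ with $\rho^2=\theta$, and inverting $\rho+\eta$. The same three operations applied to $A'$ produce $A'\otimes_DE=E[z]/(z_j^T\Phi z_k)$, and each preserves reducedness, the second by Lemma~\ref{lem:sqrt}. In $E$ the elements $\eta,\rho,\rho+\eta$ are units. Put
\[
\beta=\frac1{\eta(\rho+\eta)},\qquad\beta'=\frac1{\rho(\rho+\eta)} .
\]
From $\xi\cdot\xi=(\rho-\eta)(\rho+\eta)$ we get $\beta\,\xi\cdot\xi=(\rho-\eta)/\eta$, and hence
\[
2\beta+\beta^2\,\xi\cdot\xi=\beta\,\frac{\rho+\eta}\eta=\eta^{-2},\qquad\beta'(1+\beta\,\xi\cdot\xi)=\beta'\,\frac\rho\eta=\beta .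
\]
The first identity says $N^2=\Phi$. The second says $N(I-\beta'\xi\xi^T)=I$, because the coefficient of $\xi\xi^T$ in this product is $\beta-\beta'-\beta\beta'\,\xi\cdot\xi$. So $N$ is invertible over $E$, the entries of the columns $z'_j=Nz_j$ are new variables, and $z_j^T\Phi z_k=z'_j\cdot z'_k$. Therefore $A'\otimes_DE\cong E\otimes_{\mathbb K}A(n,d)$. The ring $E$ is nonzero, because $\xi\mapsto0$, $\eta\mapsto1$, $\rho\mapsto1$ defines a map $E\to\mathbb K$; it sends $\theta$ to $1$ and $\rho+\eta$ to $2$. So $A(n,d)$ is a subring of a reduced ring.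
\end{proof}

\section{The threshold}\label{sec:threshold}

\subsection*{Nonradical ideals for $d\ge19$}
Call $(n_0,d_0)$ a \emph{starting pair} if $d_0=2(n_0-m_0)+1$ for some $m_0\ge6$ with $\frac{m_0(m_0+1)}3<n_0\le\frac{m_0(m_0-1)}2$. Theorem~\ref{thm:A} and repeated use of Theorem~\ref{thm:B}(i) give:
\begin{equation}\label{eq:cone}
\mathrm L_{\mathbb K}(K_n,d_0+l)\text{ is not radical for all }l\ge0\text{ and }n\ge n_0+l .
\end{equation}
For odd $d=2w+1$ we look for a starting pair $(w+m,d)$ with $m$ as small as possible. This succeeds with five exceptions, which \eqref{eq:cone} covers at the cost of at most one more vector.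

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $w\ge9$, and let $m$ be the least positive integer with $m(m-3)\ge2w$. Since $m(m-3)\le10$ for $m\le5$, we have $m\ge6$. By minimality $(m-1)(m-4)<2w$. Both sides are even, so
\begin{equation}\label{eq:mw}
2w\ge(m-1)(m-4)+2=(m-2)(m-3).
\end{equation}

\emph{Claim: $\mathrm L_{\mathbb K}(K_n,2w+1)$ is not radical for $n\ge w+m+1$.} Consider $n_0=w+m$. The condition $n_0\le\frac{m(m-1)}2$ is $2w\le m(m-3)$, which holds. The condition $n_0>\frac{m(m+1)}3$ is $3w>m(m-2)$. When it holds, $(w+m,2w+1)$ is a starting pair and \eqref{eq:cone} with $l=0$ proves the claim. By \eqref{eq:mw},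
\[
3w-m(m-2)\ge(m-2)\Big(\frac{3(m-3)}2-m\Big)=\frac{(m-2)(m-9)}2 ,
\]
which is positive for $m\ge10$. For $m\le9$ the values of $m(m-3)$ are $18,28,40,54$ and those of $m(m-2)$ are $24,35,48,63$:
\[
\begin{array}{c|c|c|c}
m&\text{range of }w&\text{condition}&\text{fails for}\\\hline
6&w=9&3w>24&\text{none}\\
7&10\le w\le14&3w>35&w=10,\ 11\\
8&15\le w\le20&3w>48&w=15,\ 16\\
9&21\le w\le27&3w>63&w=21
\end{array}
\]
The pairs $(15,19)$, $(21,29)$, $(28,41)$ are starting pairs, with $n_0=\binom{m_0}2$ and $m_0=6,7,8$. In the five exceptional cases we apply \eqref{eq:cone} as follows; in each row $n_0+l\le w+m+1$.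
\[
\begin{array}{c|c|c|c|c|c}
w&2w+1&(n_0,d_0)&l&n_0+l&w+m+1\\\hline
10&21&(15,19)&2&17&18\\
11&23&(15,19)&4&19&19\\
15&31&(21,29)&2&23&24\\
16&33&(21,29)&4&25&25\\
21&43&(28,41)&2&30&31
\end{array}
\]
This proves the claim.

Now let $d\ge19$ and write $d=2w+1$ or $d=2w+2$ with $w\ge9$. By \eqref{eq:mw}, $(m-3)^2<2w<d$, so $m<\sqrt d+3$. If $d=2w+1$, the ideal is not radical for $n\ge w+m+1$, and $w+m+1=\frac d2+\frac12+m<\frac d2+\sqrt d+4$. If $d=2w+2$, the claim and part (i) show that the ideal is not radical for $n\ge w+m+2$, and $w+m+2=\frac d2+1+m<\frac d2+\sqrt d+4$.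
\end{proof}

\subsection*{Radical ideals for $d\ge2n-3$}
Here $\mathbb K$ is any field. A \emph{monomial order} is a well-ordering of the monomials that is compatible with multiplication. It assigns to $f\ne0$ its largest monomial $\operatorname{in}(f)$, and to an ideal $L$ the ideal $\operatorname{in}(L)$ generated by all $\operatorname{in}(f)$ with $0\neq f\in L$. We use two standard facts. First, by Buchberger's criterion, if $L=(g_1,\dots,g_N)$ and the monomials $\operatorname{in}(g_\nu)$ are pairwise coprime, then they generate $\operatorname{in}(L)$. Second, if $\operatorname{in}(L)$ is generated by squarefree monomials, then $L$ is radical. To see the latter, let $f^N\in L$ and reduce $f$ modulo $L$ to a polynomial $r$ with no monomial in $\operatorname{in}(L)$. If $r\ne0$, then $\operatorname{in}(r)^N=\operatorname{in}(r^N)\in\operatorname{in}(L)$, so a squarefree generator divides $\operatorname{in}(r)^N$ and hence $\operatorname{in}(r)$, which is impossible. So $r=0$ and $f\in L$.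

Every term $x_{i,k}x_{j,k}$ of $g_{i,j}$ is squarefree. The terms chosen for two edges are coprime unless the edges share a vertex and use the same $k$. So we must assign a coordinate $k$ to each edge such that edges with the same $k$ are disjoint, and realize the assignment by a monomial order. The assignment $k=i+j-2$ uses $2n-3$ coordinates; for $n=3$ it selects $x_{1,1}x_{2,1}$, $x_{1,2}x_{3,2}$, $x_{2,3}x_{3,3}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
Give $x_{i,k}$ the weight $4i(k+2)-(k+2)^2+\kappa$, where the integer $\kappa$ makes all weights positive. Order monomials by weight and break ties lexicographically; this is a monomial order. The term $x_{i,k}x_{j,k}$ has weight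
\[
4(i+j)(k+2)-2(k+2)^2+2\kappa=2\kappa+2(i+j)^2-2\,(k+2-i-j)^2 .
\]
For $i<j$ we have $1\le i+j-2\le2n-3\le d$, so $k=i+j-2$ is an admissible index, and it is the unique maximum. Thus $\operatorname{in}(g_{i,j})=x_{i,k}x_{j,k}$ with $k=i+j-2$. If a variable $x_{i,k}$ divides the initial monomial of a generator, then the edge contains $i$ and its other endpoint is $k+2-i$, so the generator is determined. Hence the initial monomials are pairwise coprime and squarefree, and the two facts above apply.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]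
Fix $d\ge19$. The set of $n$ for which $\mathrm L_{\mathbb K}(K_n,d)$ is not radical is nonempty by Theorem~\ref{thm:B}(ii) and closed upward by (i). Let $n^*(d)+1$ be its least element. Then the ideal is radical exactly for $n\le n^*(d)$. By (iii) it is radical for $n=\lfloor\frac{d+3}2\rfloor$, which gives the lower bound. In particular it is radical for $n=n^*(d)\geq1$, and (ii) gives the upper bound.
\end{proof}

For $d=19$, the lower bound and Theorem~\ref{thm:A} give $11\le n^*(19)\le14$.

\begin{thebibliography}{1}

\bibitem{LSS}
\emph{On Lov\'asz-Saks-Schrijver ideals},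
\texttt{https://thesis.unipd.it/\allowbreak retrieve/\allowbreak 8475f1f1-11e0-493b-ad59-a2c8c97c02c3/\allowbreak Casabella\_Laura.pdf}

\end{thebibliography}
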